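# A nontrivial continuous field over the Hilbert cube with all fibers $\mathcal O_\infty$

## Two points that merge over an interval

Let $Z\subseteq[0,1]\times\mathbb R$ be the compact set whose slice over $t\in[0,1]$ is
$$Z_t=\{0,\;t\}\cup\{2\}\cup\{2+\tfrac1n: n\ge1\}.$$
For $t>0$ the slice consists of two isolated points $0,t$ and a sequence converging to $2$. At $t=0$ the two isolated points merge into one. Adding or removing one isolated point does not change the homeomorphism type of a convergent sequence with its limit, so all $Z_t$ are homeomorphic to $\mathbb N\cup\{\infty\}$.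

Look at $A=C(Z)$ as an algebra over $C([0,1])$, through the projection $Z\to[0,1]$. Its fiber over $t$ is $C(Z_t)$, so all fibers are isomorphic. For $f\in A$ the norm in the fiber is $\|f(t)\|=\max_{Z_t}|f|$, and this is continuous in $t$. It is upper semicontinuous by compactness. It is lower semicontinuous because every point of $Z$ lies on one of the continuous sections $t\mapsto(t,0),(t,t),(t,2),(t,2+\frac1n)$, so $\|f(t)\|$ is a supremum of the continuous functions $|f(\sigma(t))|$ over these sections $\sigma$.

Is $A$ isomorphic over $C([0,1])$ to $C([0,1])\otimes C(Z_0)$? That would be a homeomorphism $Z\cong[0,1]\times Z_0$ over $[0,1]$. The connected set $V=\{(t,0)\}\cup\{(t,t)\}\subseteq Z$ would land in one component $[0,1]\times\{w\}$, on which the projection to $[0,1]$ is injective. But $(1,0)$ and $(1,1)$ are two points of $V$ over $t=1$. So $A$ is not a product, although its base is contractible and its fibers are all isomorphic.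

K-theory sees this. The rank function of a projection over $Z$ is locally constant, hence equal at $(1,0)$ and $(1,1)$. So the class of the indicator function of the point $(1,1)$ is not in the image of $K_0(C(Z))\to K_0(C(Z_1))$. For a product over a contractible base, evaluation at a point is a homotopy equivalence, so that map would be an isomorphism.

The example uses that the fiber can absorb a change, since one point more or less leaves it unchanged up to isomorphism. What if the fiber is simple, with K-theory just $\mathbb Z$ generated by the unit? For the fiber $\mathcal O_\infty$ and the Hilbert cube as base, this is the question studied here. It comes from the notes "Recent Advances In The Theory Of Continuous Fields Of Nuclear $C^*$-Algebras". *Is there a separable unital continuous field over $[0,1]^\infty$ with all fibers $\mathcal O_\infty$ that is not trivial?* The answer is yes.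

## Fields, fibers, and two theorems

**Definition (fields).** Let $X$ be a locally compact second countable Hausdorff space. A *$C_0(X)$-algebra* is a $C^*$-algebra $A$ with a homomorphism $\theta:C_0(X)\to Z(M(A))$ such that $\theta(C_0(X))A=A$; write $fa$ for $\theta(f)a$. For $U\subseteq X$ open put $A(U)=C_0(U)A$, for $F\subseteq X$ closed put $A(F)=A/A(X\setminus F)$, and let $A(x)=A(\{x\})$ be the *fiber* at $x$, with $a(x)$ the image of $a\in A$. The function $x\mapsto\|a(x)\|$ is always upper semicontinuous. If it is continuous for every $a$, then $A$ is a *continuous field*.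

For example, $\mathbb C$ with $f\cdot a=f(0)a$ is a $C([0,1])$-algebra with fiber $\mathbb C$ at $0$ and $0$ elsewhere; here $\|1(x)\|$ jumps, so it is not a continuous field. We also use the standard identity $\|a\|=\sup_x\|a(x)\|$.

From now on $X=[0,1]^\infty$ is the Hilbert cube, and continuous fields over $X$ are separable and unital with $\theta(1)=1_A$; the same goes for other compact bases. A field $A$ with all fibers isomorphic to $B$ is *trivial* if $A\cong C(X)\otimes B$ as $C(X)$-algebras. If $K$ is contractible and compact, then $\mathrm{ev}_x:C(K)\otimes B\to B$ is a homotopy equivalence. This gives the test we shall use: a field over $K$ is nontrivial as soon as $K_*(A)\to K_*(A(x))$ fails to be an isomorphism for some $x$.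

A *Kirchberg algebra* is a separable, simple, nuclear, purely infinite $C^*$-algebra; $\mathcal O_2$ and $\mathcal O_\infty$ are examples.

**Theorem 1.** There is a separable unital continuous field $A$ over $X=[0,1]^\infty$ with $A(x)\cong\mathcal O_\infty$ for all $x$, $K_0(A)\cong\mathbb Z^2$ and $K_1(A)=0$. Hence $A$ is not trivial; since $K_0(C(X)\otimes\mathcal O_\infty)\cong\mathbb Z$, it is not isomorphic to $C(X)\otimes\mathcal O_\infty$ even as a $C^*$-algebra.

**Theorem 2.** Let $X=[0,1]^\infty$.

* (a) The triples $(K_0(A),[1_A],K_1(A))$, for separable unital continuous fields $A$ over $X$ with all fibers $\mathcal O_\infty$, are up to isomorphism exactly the triples $(\mathbb Z\oplus G_0,(1,0),G_1)$ with $G_0,G_1$ arbitrary countable abelian groups. If $(G_0,G_1)\ne(0,0)$, $A$ can be chosen so that $A(F)\not\cong C(F)\otimes\mathcal O_\infty$ as $C(F)$-algebras for every closed $F\subseteq X$ with non-empty interior. There are uncountably many such fields that are pairwise non-isomorphic even as $C^*$-algebras.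
* (b) For every unital Kirchberg algebra $B$ (no UCT required) there is a separable unital continuous field $A_B$ over $X$ with all fibers $\cong B$ such that $A_B(F)\not\cong C(F)\otimes B$ as $C(F)$-algebras for every closed $F$ with non-empty interior.
* (c) If a compact metrizable space $Y$ contains a homeomorphic copy of the Hilbert cube, then for every unital Kirchberg algebra $B$ there is a separable unital continuous field over $Y$ with all fibers $\cong B$ that is not isomorphic to $C(Y)\otimes B$ as a $C(Y)$-algebra.

## Matrix fibers, and why bundles cannot help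

The simplest simple fiber is $M_n$, and there the answer is no. Let $A$ be a continuous field over $X$ with all fibers $M_n$, and let $x_0\in X$. Then $A(x_0)=\varinjlim A(F_k)$ for closed neighborhoods $F_k$ shrinking to $x_0$. A system of matrix units with sum $1$ lifts from such a limit to some $A(F)$ with $F=F_k$. This gives a $C(F)$-linear homomorphism $C(F)\otimes M_n\to A(F)$ that is unital on each fiber $M_n\to M_n$, hence bijective there. It is injective because norms are suprema of fiber norms, and surjective by a partition of unity. So $A$ is locally trivial, that is, a bundle with structure group $\mathrm{Aut}(M_n)$. Over a contractible compact metrizable space every such bundle is trivial.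

Two lessons follow. First, the last sentence applies to any fiber: if each point of $X$ has a closed neighborhood $F$ with $A(F)\cong C(F)\otimes B$, then $A$ is trivial. The obvious plan of clutching together trivial pieces by automorphisms therefore cannot work. The field must fail to be locally trivial, as $C(Z)$ does at $t=0$. Second, the argument for $M_n$ has a step with no analogue for $\mathcal O_\infty$: a unital map $\mathcal O_\infty\to\mathcal O_\infty$ is injective but need not be onto. The subalgebra generated by $s_2,s_3,\dots$ is a unital copy of $\mathcal O_\infty$. It is proper, because the automorphism with $s_1\mapsto-s_1$ and $s_i\mapsto s_i$ for $i\ge2$ fixes it pointwise and moves $s_1$. There is room for fibers to jump between isomorphic subalgebras.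

## Facts we take from the textbooks

Tensor products are minimal, and all algebras tensored are nuclear. Let $\mathcal N$ be the *bootstrap class* of separable nuclear $C^*$-algebras that are KK-equivalent to commutative ones. It contains $C_0(Y)$ for $Y$ second countable, $\mathcal O_2$ and $\mathcal O_\infty$, and is closed under extensions, countable inductive limits, tensor products, Morita equivalence and direct sums. A *UCT Kirchberg algebra* is a Kirchberg algebra in $\mathcal N$. We use the following.

* (Cu) [Cuntz, Ann. Math. 1981] If $B$ is unital, simple and purely infinite, so is $M_k(B)$; non-zero projections with equal $K_0$-class are equivalent; every non-zero hereditary subalgebra contains a projection equivalent to $1$. A unital $B\not\cong\mathbb C$ in which every non-zero $a\ge0$ admits $y$ with $y^*ay=1$ is simple and purely infinite. $K_*(\mathcal O_\infty)=(\mathbb Z,0)$ with generator $[1]$, and $K_*(\mathcal O_2)=0$.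
* (KP) [Kirchberg–Phillips, Crelle 2000; Phillips, Doc. Math. 2000] Unital separable exact algebras embed unitally in $\mathcal O_2$. If $B$ is unital, separable, simple and nuclear, then $B\otimes\mathcal O_2\cong\mathcal O_2$ and $B\otimes\mathcal O_\infty$ is a Kirchberg algebra. If $B$ is a Kirchberg algebra, $B\cong B\otimes\mathcal O_\infty$. Unital Kirchberg algebras that are KK-equivalent by an equivalence preserving the unit classes are isomorphic; for UCT ones, $(K_0,[1],K_1)$ is a complete invariant.
* (Kü/UCT) [Schochet 1982; Rosenberg–Schochet 1987] If $A_1\in\mathcal N$, $K_*(A_1)$ is torsion free and $A_2$ is separable, then $K_*(A_1)\otimes K_*(A_2)\to K_*(A_1\otimes A_2)$ is an isomorphism. If $A_1,A_2\in\mathcal N$, an element of $KK(A_1,A_2)$ inducing an isomorphism on $K_*$ is a KK-equivalence.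
* (R) [Rørdam, *Classification of nuclear $C^*$-algebras*, Prop. 4.3.3] For all countable abelian $G_0,G_1$ and $g\in G_0$ there is a unital UCT Kirchberg algebra $R$ with $(K_0(R),[1],K_1(R))\cong(G_0,g,G_1)$.
* (S) If $S$ is an isometry in a unital algebra $B$, then $b\mapsto SbS^*$ is the identity on $K_*(B)$. Indeed $\begin{pmatrix}S&1-SS^*\\0&S^*\end{pmatrix}$ is a unitary in $M_2(B)$ which conjugates $\mathrm{diag}(b,0)$ to $\mathrm{diag}(SbS^*,0)$. Also, if two homomorphisms have orthogonal ranges, their sum is a homomorphism and induces the sum on $K_*$.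

Two lemmas produce continuous fields and compute their restrictions.

**Lemma 3.** Let $N\subseteq C(X)\otimes L=C(X,L)$ be a $C^*$-subalgebra with $C(X)N=N$. Then $N$ is a continuous field, $N(F)$ is the image of $N$ in $C(F,L)$ for $F$ closed, and $N(x)=\mathrm{ev}_x(N)\subseteq L$.

*Proof.* The kernel of restriction to $F$ consists of the $d\in N$ vanishing on $F$. Such a $d$ is small in norm near $F$, so $d=\lim f_\nu d$ for an approximate unit $(f_\nu)$ of $C_0(X\setminus F)$, and $d\in C_0(X\setminus F)N$. The reverse inclusion is clear. So $N(F)$ is as stated, and $\|d(x)\|$ is the norm of a continuous $L$-valued function. $\square$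

**Lemma 4.** Let $A=\varinjlim(A_n,\varphi_n)$ with $A_n$ continuous fields over $X$ and $\varphi_n$ unital and $C(X)$-linear. Then $A(F)=\varinjlim A_n(F)$ for closed $F$. If all fiber maps $\varphi_{n,x}:A_n(x)\to A_{n+1}(x)$ are injective, then $A$ is a continuous field.

*Proof.* Put $I_n=C_0(X\setminus F)A_n$. Then $\varphi_n(I_n)\subseteq I_{n+1}$, and since inductive limits preserve exactness, $\varinjlim A_n/I_n$ is the quotient of $A$ by the closure of the union of the images of the $I_n$. This closure lies in $C_0(X\setminus F)A$. It is all of it, because $fa$ is a limit of elements $fa'$ with $a'$ in the image of some $A_n$. If the fiber maps are injective, then $A_n(x)\to A(x)$ is isometric, so for $a$ the image of $c\in A_n$ we get $\|a(x)\|=\|c(x)\|$, continuous in $x$. Such $a$ are dense and $\big|\|a(x)\|-\|a'(x)\|\big|\le\|a-a'\|$, so continuity passes to all $a\in A$ by uniform approximation. $\square$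

## How a unit class can vanish in fibers but not in sections

Here is a hint of a mechanism. Let $n\ge2$ and $I=\{f\in C([0,1],M_n):f(1)\in\mathbb C1\}$. The kernel $C_0([0,1),M_n)$ of evaluation at $1$ is contractible, so $K_0(I)\cong K_0(\mathbb C)=\mathbb Z$, generated by $[1_I]$. But over $t<1$ the fiber is $M_n$, where $[1]$ is $n$ times a generator. The unit can be more divisible in a fiber than it is in the algebra of sections.

We want the extreme case of this: a field $E$ over a compact contractible space whose unit has class *zero* in every fiber, while $[1_E]$ generates $K_0(E)\cong\mathbb Z$. Infinite tensor powers would then make the K-theory of fibers disappear, because tensoring with $1$ multiplies by a zero class, and keep that of sections.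

**The corner $H$.** Let $s_1,s_2,\dots$ generate $\mathcal O_\infty$, put $s=s_1$, $p=1-ss^*\ne0$ and $H=p\mathcal O_\infty p$. Since $s^*s=1$, $[p]=[1]-[ss^*]=0$. As a full corner, $H$ is Morita equivalent to $\mathcal O_\infty$. It is a unital UCT Kirchberg algebra, and the inclusion gives $K_*(H)\cong(\mathbb Z,0)$. In $K_0(H)$ we have $[1_H]=0$, and the projection $e=s_2s_2^*\le p$ represents a generator, because $[e]=[1]$ in $K_0(\mathcal O_\infty)$. Next, $\mathrm{diag}(1_H,0)$ and $\mathrm{diag}(1_H,1_H)$ both have class $0$ in $M_2(H)$, so by (Cu) there is $w\in M_2(H)$ with $ww^*=\mathrm{diag}(1_H,0)$ and $w^*w=1_2$. Only the first row $(t_1,t_2)$ of $w$ is non-zero, and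
$$t_1t_1^*+t_2t_2^*=1_H,\qquad t_i^*t_j=\delta_{ij}1_H.$$
So $\lambda(v_i)=t_i$ defines a unital embedding $\lambda:\mathcal O_2=C^*(v_1,v_2)\to H$.

**Two attempts that fail.** Over the interval, take $\{f\in C([0,1],H):f(1)\in\lambda(\mathcal O_2)\}$. The unit vanishes in every fiber, but the kernel of evaluation at $1$ is contractible, so the whole K-theory is $K_*(\mathcal O_2)=0$. To keep a $K_0$ we should make the kernel a double suspension. Let $\mathbb D$ be the closed unit disk and take
$$E_c=\{f\in C(\mathbb D,H):f(z)\in\lambda(\mathcal O_2)\ \text{for } |z|=1\}.$$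
The sequence $0\to C_0(\mathbb D^\circ,H)\to E_c\to C(\mathbb T)\otimes\mathcal O_2\to0$ and Bott periodicity give $K_0(E_c)\cong K_0(H)\cong\mathbb Z$. However, $E_c$ contains the constant functions with values in $\lambda(\mathcal O_2)$, a unital copy of $\mathcal O_2$, so $[1_{E_c}]=0$. The map $a\mapsto a\otimes1$ from $E_c^{\otimes n}$ to $E_c^{\otimes(n+1)}$ factors through $E_c^{\otimes n}\otimes\mathcal O_2$, which has zero K-theory by (Kü). The infinite tensor power loses everything. The group $K_0(E_c)$ is right and the position of $[1]$ in it is wrong.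

**The twist.** We let the copy of $\mathcal O_2$ rotate along the boundary. For $z\in\mathbb T$ put
$$u_z=ze+(1_H-e)\in H,\qquad j_z:\mathcal O_2\to H,\quad j_z(v_i)=u_zt_i,$$
a unital embedding since $u_z$ is unitary, and let
$$E=\{f\in C(\mathbb D,H): f(z)\in j_z(\mathcal O_2)\ \ \forall z\in\mathbb T\}.$$
If the loop $u=(z\mapsto u_z)$ extended to a unitary $\tilde u\in C(\mathbb D,H)$, then $\tilde ut_1,\tilde ut_2$ would generate a unital copy of $\mathcal O_2$ in $E$, and we would be back at $[1]=0$. But $[u]$ is a generator of $K_1(C(\mathbb T,H))\cong\mathbb Z$, as we shall recall, while $K_1(C(\mathbb D,H))=0$; so $u$ does not extend. The next section shows that $[1_E]$ is exactly the index of this obstruction.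

## The twisted disk algebra and its unit

**The boundary algebra.** We first identify the restrictions of elements of $E$ to $\mathbb T$. For fixed $a\in\mathcal O_2$ the map $z\mapsto j_z(a)$ is continuous: this is clear for $*$-polynomials in $v_1,v_2$ and follows for all $a$ by approximation. So we get an injective homomorphism $j:C(\mathbb T)\otimes\mathcal O_2\to C(\mathbb T,H)$, $j(h)(z)=j_z(h(z))$. Its image is $F:=\{g\in C(\mathbb T,H):g(z)\in j_z(\mathcal O_2)\ \forall z\}$. Indeed for $g\in F$ put $h(z)=j_z^{-1}(g(z))$. As $j_z$ is isometric, when $z\to z_0$,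
$$\|h(z)-h(z_0)\|=\|j_z(h(z))-j_z(h(z_0))\|\le\|g(z)-g(z_0)\|+\|j_{z_0}(h(z_0))-j_z(h(z_0))\|\to0,$$
so $h$ is continuous and $g=j(h)$. Restriction to $\mathbb T$ gives an exact sequence
$$0\to J\xrightarrow{\ \iota\ }E\to F\to0,\qquad J=C_0(\mathbb D^\circ,H),\quad F\cong C(\mathbb T)\otimes\mathcal O_2.\tag{1}$$
It is surjective because every $g\in C(\mathbb T,H)$ extends to $\mathbb D$. So $E\in\mathcal N$; $E$ is unital, and it is a $C(\mathbb D)$-subalgebra of $C(\mathbb D)\otimes H$ containing $C(\mathbb D)\otimes1$. We have $\mathrm{ev}_z(E)=H$ for $|z|<1$, since $J\subseteq E$, and $\mathrm{ev}_z(E)=j_z(\mathcal O_2)\cong\mathcal O_2$ for $|z|=1$. In both cases the fiber contains $\mathcal O_2$ unitally.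

The computation of $[1_E]$ uses classes attached to two projections that agree modulo $J$.

**Definition (difference class).** Let $M'$ be a unital $C^*$-algebra containing $J$ as a proper ideal, and let $P,P'\in M_k(M')$ be projections with $P-P'\in M_k(J)$. Put $\mathcal D_J(M')=\{(a,b)\in M'\oplus M':a-b\in J\}$. The sequence $0\to J\to\mathcal D_J(M')\to M'\to0$ with maps $a\mapsto(a,0)$ and $(a,b)\mapsto b$ is split by the diagonal. So $K_0(J)=\ker\big(K_0(\mathcal D_J(M'))\to K_0(M')\big)$, and we define
$$\langle P,P'\rangle=[(P,P')]-[(P',P')]\in K_0(J).$$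

For instance, replace $J\subseteq M'$ by $\mathcal K\subseteq B(\ell^2)$, and let $P'\le P$ with $P-P'$ of finite rank $m$. Then $(P,P')=(P',P')+(P-P',0)$ is an orthogonal sum, so $\langle P,P'\rangle=[P-P']=m\in K_0(\mathcal K)=\mathbb Z$, even though $[P]=[P']=0$ in $K_0(B(\ell^2))=0$.

**Lemma 5.** Difference classes have these properties.

1. If $J\subseteq M''\subseteq M'$ with $M''$ a unital subalgebra and $P,P'$ are over $M''$, then $\langle P,P'\rangle$ is the same computed in $M''$ or in $M'$.
2. The image of $\langle P,P'\rangle$ in $K_0(M')$ is $[P]-[P']$.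
3. If $G\in M_{l,k}(M')$ and $G^*G=1_k$, then $\langle GPG^*,GP'G^*\rangle=\langle P,P'\rangle$.
4. If $P,P'$ are over $J+\mathbb C1$, then $\langle P,P'\rangle=[P]-[P']$ in $K_0(J)\subseteq K_0(J+\mathbb C1)$.

*Proof.* For 1, the inclusions give a morphism between the two split extensions that is the identity on $J$. For 2, the first-coordinate map $\mathcal D_J(M')\to M'$ restricts on $J$ to the inclusion and sends $(P,P')$ to $P$ and $(P',P')$ to $P'$. For 3, $G(P-P')G^*\in M_l(J)$. The element $(GP,GP')$ is over $\mathcal D_J(M')$, because $G(P-P')$ has entries in $J$, and as $G^*G=1$ it implements $(P,P')\sim(GPG^*,GP'G^*)$. In the same way $(GP',GP')$ implements $(P',P')\sim(GP'G^*,GP'G^*)$. For 4, compute in $M''=J+\mathbb C1$ by property 1. This is the unitization of the non-unital algebra $J$, so $K_0(J)\to K_0(J+\mathbb C1)$ is injective, and property 2 for $M''$ gives the claim. $\square$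

**Lemma 6.** $K_1(E)=0$ and $K_0(E)=\mathbb Z[1_E]\cong\mathbb Z$.

**Step 1: reduce to $K_0(J)$.** We place $K_*(E)$. Since $K_*(F)=0$, the sequence (1) makes $\iota_*:K_*(J)\to K_*(E)$ an isomorphism, and $K_*(J)\cong K_*(H)=(\mathbb Z,0)$ by Bott periodicity. It remains to show that $[1_E]$ is the image of a generator of $K_0(J)$.

**Step 2: find a generator of $K_0(J)$.** Let $M=C(\mathbb D,H)$, $Q=M/J=C(\mathbb T,H)$ and $u=(z\mapsto u_z)\in Q$. Let $\partial:K_1(Q)\to K_0(J)$ be the index map of $0\to J\to M\to Q\to0$, with the convention that if $V\in U_n(Q)$ and $Y\in U_{2n}(M)$ lifts $\mathrm{diag}(V,V^*)$, then $\partial[V]=[Y\,\mathrm{diag}(1_n,0)\,Y^*]-[\mathrm{diag}(1_n,0)]$. (The other convention changes only a sign, which does not matter.) Now $K_1(M)=K_1(H)=0$, so $\partial$ is injective. The map $K_0(M)\to K_0(Q)$ is injective, because evaluation at $1\in\mathbb T$ is a homotopy equivalence $M\to H$ that factors through $Q$; so $\partial$ is surjective. Since $K_1(H)=0$, the Bott map $K_0(H)\to K_1(C(\mathbb T,H))$, $[e]\mapsto[ze+1-e]=[u]$, is an isomorphism. Hence $[u]$ generates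 $K_1(Q)\cong\mathbb Z$ and $\partial[u]$ generates $K_0(J)$. We must prove
$$\iota_*\partial[u]=[1_E].\tag{2}$$

**Step 3: a projection over $E$ that compares one unit with two.** Over the boundary, $1\sim1\oplus1$ in two ways. Put
$$W_0=(t_1,t_2)\in M_{1,2}(M)\ \text{(constants)},\qquad W=uW_0=(ut_1,ut_2)\in M_{1,2}(F).$$
The row $W$ is over $F$ because $ut_i=j(1\otimes v_i)$; the row $W_0$ need not be. We have $WW^*=1$, $W^*W=1_2$, and likewise for $W_0$. In block form $1+2$ let
$$U=\begin{pmatrix}0&W\\W^*&0\end{pmatrix}\in M_3(F),\qquad U_0=\begin{pmatrix}0&W_0\\W_0^*&0\end{pmatrix}\in M_3(M),$$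
both self-adjoint unitaries. Since $\frac{1-U}2$ is a projection, $U=\exp\big(i\pi\frac{1-U}2\big)$. Lift $\frac{1-U}2$ to a self-adjoint $q\in M_3(E)$; then $\hat U=\exp(i\pi q)\in M_3(E)$ is a unitary lift of $U$. Put
$$r=\hat U\,\mathrm{diag}(1,0,0)\,\hat U^*\in M_3(E).$$
Its image in $M_3(F)$ is $U\,\mathrm{diag}(1,0,0)\,U=\mathrm{diag}(0,W^*W)=\mathrm{diag}(0,1,1)$. So $\langle r,\mathrm{diag}(0,1,1)\rangle$ is defined in $M'=E$, and by Lemma 5.2, in $K_0(E)$,
$$\iota_*\langle r,\mathrm{diag}(0,1,1)\rangle=[r]-2[1_E]=[1_E]-2[1_E]=-[1_E].\tag{3}$$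

**Step 4: compute the same class over $M$.** By Lemma 5.1 we may work in $M\supseteq E$, where the constant row $W_0$ is available to straighten the picture. Let $G=\mathrm{diag}(1,W_0)\in M_{2,3}(M)$, so $GG^*=1_2$ and $G^*G=1_3$, and let $\varepsilon=\mathrm{diag}(1,0)$. Then $G\,\mathrm{diag}(1,0,0)\,G^*=\varepsilon$ and $U_0\,\mathrm{diag}(0,1,1)\,U_0=\mathrm{diag}(1,0,0)$, so
$$GU_0\,\mathrm{diag}(0,1,1)\,U_0^*G^*=\varepsilon.$$
Put $Y=GU_0\hat UG^*\in M_2(M)$, a unitary because $G^*G=1_3$ and $GG^*=1_2$. Since $G^*\varepsilon G=\mathrm{diag}(1,0,0)$,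
$$Y\varepsilon Y^*=GU_0\hat U\,\mathrm{diag}(1,0,0)\,\hat U^*U_0^*G^*=GU_0\,r\,U_0^*G^*.$$
The image of $Y$ in $M_2(Q)$ is
$$GU_0UG^*=G\,\mathrm{diag}(W_0W^*,\,W_0^*W)\,G^*=\mathrm{diag}(W_0W_0^*u^*,\;W_0W_0^*uW_0W_0^*)=\mathrm{diag}(u^*,u).$$
So $Y$ is a lift as in the definition of $\partial[u^*]$, and $Y\varepsilon Y^*-\varepsilon\in M_2(J)$. By Lemma 5.3 for the isometry $GU_0$, then Lemma 5.4, then the definition of $\partial$,
$$\langle r,\mathrm{diag}(0,1,1)\rangle=\langle Y\varepsilon Y^*,\varepsilon\rangle=[Y\varepsilon Y^*]-[\varepsilon]=\partial[u^*]=-\partial[u].$$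
Comparing with (3) gives (2). $\square$

## A field with fibers $\mathcal O_2$ and K-theory that is not zero

The single block $E$ has fibers of two kinds: $H$, with $K_0(H)=\mathbb Z$, inside the disk and $\mathcal O_2$ on the boundary. An infinite product removes the difference. Let $X=\mathbb D^\infty\cong([0,1]^2)^\infty\cong[0,1]^\infty$, $L=H^{\otimes\infty}$ and
$$D=\bigotimes_{n=1}^\infty E=\varinjlim E^{\otimes n}\subseteq\bigotimes_{n=1}^\infty(C(\mathbb D)\otimes H)=C(X)\otimes L.$$
Let $R$ be any unital UCT Kirchberg algebra and $N=N_R=D\otimes R\subseteq C(X)\otimes L\otimes R$. Since $C(X)\otimes1\subseteq N$, Lemma 3 shows that $N$ is a separable unital continuous field. The coefficient algebra $R$ will let us prescribe K-theory; for Theorem 1 take $R=\mathcal O_\infty$.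

**Lemma 7.**

* (i) $N(x)\cong\mathcal O_2$ for all $x\in X$.
* (ii) $r\mapsto1\otimes r$ induces an isomorphism $K_*(R)\to K_*(N)$.
* (iii) There are a unital $C(X)$-linear homomorphism $\iota_0:N\to C(X)\otimes\mathcal O_2$ and a unital homomorphism $\kappa_1:\mathcal O_\infty\to N$.
* (iv) Let $K=\{x_1\}\times\dots\times\{x_k\}\times\mathbb D\times\mathbb D\times\cdots$ with $|x_i|<1$. Then $N(K)\in\mathcal N$ and $K_*(N(K))\cong K_*(R)$.

**Step (i): fibers.** We compute the K-theory of a fiber and apply classification. For $x=(x_n)$, $\mathrm{ev}_x(D)=\bigotimes_nA_n$ with $A_n=\mathrm{ev}_{x_n}(E)$, which is $H$ or isomorphic to $\mathcal O_2$. This algebra is unital, separable, simple, nuclear and in $\mathcal N$. It absorbs $\mathcal O_\infty$ because $A_1$ does, so by (KP) it is a UCT Kirchberg algebra. Each $A_{n+1}$ contains $\mathcal O_2$ unitally, so the connecting map $b\mapsto b\otimes1$ from $A_1\otimes\cdots\otimes A_n$ to $A_1\otimes\cdots\otimes A_{n+1}$ factors through $A_1\otimes\cdots\otimes A_n\otimes\mathcal O_2$, which has zero K-theory by (Kü). So the connecting maps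 are $0$ on $K_*$, hence $K_*(\mathrm{ev}_x(D))=0$ and $\mathrm{ev}_x(D)\cong\mathcal O_2$. By Lemma 3, $N(x)=\mathrm{ev}_x(D)\otimes R\cong\mathcal O_2\otimes R\cong\mathcal O_2$.

**Step (ii): sections.** Here $[1_E]$ being a generator pays off. By Lemma 6 and (Kü), for every separable $R'$ the map $y\mapsto[1_E]\times y$, $K_*(R')\to K_*(E\otimes R')$, is an isomorphism. By induction, $y\mapsto[1]\times y$ is an isomorphism $K_*(R)\to K_*(E^{\otimes n}\otimes R)$ for every $n$. These isomorphisms are compatible with the connecting maps $a\mapsto a\otimes1$, so they pass to the limit.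

**Step (iii): maps to and from standard algebras.** These will be the cross terms later. The algebra $L\otimes R$ is unital, separable and nuclear, so it embeds unitally in $\mathcal O_2$; compose $N\subseteq C(X)\otimes(L\otimes R)$ with $\mathrm{id}\otimes$ this embedding. For $\kappa_1$ use $\mathcal O_\infty\to R\otimes\mathcal O_\infty\cong R\to N$.

**Step (iv): slices.** By Lemma 3, $N(K)$ is the image of $N$ in $C(K)\otimes L\otimes R$. The first $k$ copies of $E$ are evaluated at interior points and become $H$, so $N(K)\cong H^{\otimes k}\otimes D\otimes R$, which lies in $\mathcal N$. Step (ii) used only (Kü) and the separability of $R$, so it gives $K_*(N(K))\cong K_*(H^{\otimes k}\otimes R)$, and this is $K_*(R)$ by (Kü), because $K_*(H)=(\mathbb Z,0)$. $\square$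

With $R=\mathcal O_\infty$, the field $N$ has all fibers $\mathcal O_2$ but $K_0(N)=\mathbb Z$, so it is already a nontrivial field with fibers $\mathcal O_2$. Note that no finite tensor power would do: $E^{\otimes n}$ has the fiber $H^{\otimes n}$ at the center, with $K_0\cong\mathbb Z$.

## Mixing $\mathcal O_\infty$ and $\mathcal O_2$ without changing K-theory

How do we pass from fibers $\mathcal O_2$ to fibers $\mathcal O_\infty$? Tensoring does nothing, since $\mathcal O_2\otimes B\cong\mathcal O_2$ for unital separable simple nuclear $B$. The direct sum $C\oplus N$ with $C=C(X)\otimes\mathcal O_\infty$ has the right K-theory: $\mathbb Z$ in each fiber $\mathcal O_\infty\oplus\mathcal O_2$, with the unit as generator, and $\mathbb Z\oplus K_*(R)$ globally. It fails in one respect: its fibers are not simple. So we take an inductive limit in which each summand is repeatedly mapped into the other, with cross terms factoring through $\mathcal O_2$ so that K-theory does not notice them. To make the maps unital we use $ss^*+p=1$: the diagonal term lives under $ss^*$ and the cross term under $p$.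

**The connecting map.** Let $\lambda:\mathcal O_2\to p\mathcal O_\infty p=H$ be as above, with $\lambda(1)=p$. Let $\eta:\mathcal O_\infty\to\mathcal O_2$ be the unital embedding sending the generators to $v_2^kv_1$, $k\ge0$. These are isometries with orthogonal ranges, since for $l>k$ we have $(v_2^kv_1)^*v_2^lv_1=v_1^*v_2^{l-k}v_1=0$. Define
$$\kappa'':C(X)\otimes\mathcal O_2\to N,\quad\kappa''(f\otimes a)=f\,\kappa_1(\lambda(a)),\qquad\kappa=\kappa''\circ(\mathrm{id}\otimes\eta):C\to N.$$
The map $\kappa''$ is a homomorphism, because $f\mapsto f1_N$ and $\kappa_1\lambda$ have commuting ranges and $C(X)$ is nuclear; it sends the unit to $\kappa_1(p)$. Define $C(X)$-linear maps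
$$\alpha:C\oplus N\to C,\quad\alpha(b,d)=(1\otimes s)\,b\,(1\otimes s)^*+(\mathrm{id}\otimes\lambda)(\iota_0(d)),$$
$$\beta:C\oplus N\to N,\quad\beta(b,d)=\kappa_1(s)\,d\,\kappa_1(s)^*+\kappa(b).$$
In each formula the two summands are homomorphisms with orthogonal ranges, with units $1\otimes ss^*$ and $1\otimes p$, respectively $\kappa_1(ss^*)$ and $\kappa_1(p)$. So $\alpha,\beta$ are unital homomorphisms, and $\varphi=(\alpha,\beta)$ is a unital $C(X)$-linear endomorphism of $C\oplus N$. Put
$$A=A_R:=\varinjlim\big(C\oplus N\xrightarrow{\ \varphi\ }C\oplus N\xrightarrow{\ \varphi\ }\cdots\big).$$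

**Step 1: $A$ is a continuous field.** We check injectivity on fibers. On the fiber at $x$, with $w=\kappa_1(s)(x)$,
$$\varphi_x(b,d)=\big(sbs^*+\lambda(\iota_{0,x}(d)),\ wdw^*+\kappa_{1,x}(\lambda(\eta(b)))\big).$$
The four maps that occur are conjugations by isometries or compositions of non-zero homomorphisms out of the simple algebras $\mathcal O_\infty,\mathcal O_2,N(x)$; so they are injective, hence isometric. As the summands are orthogonal,
$$\text{each of the two components of }\varphi_x(b,d)\text{ has norm }\max(\|b\|,\|d\|).\tag{4}$$
So $\varphi_x$ is injective. By Lemma 4, $A$ is a continuous field, clearly separable and unital, and $A(x)=\varinjlim(\mathcal O_\infty\oplus N(x),\varphi_x)$.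

**Step 2: a quantitative form of pure infiniteness.** We need $y^*by=1$ with control of $\|y\|$. Let $B$ be unital, simple and purely infinite, $b\in B$ positive and $\|b\|>\frac12$. By (Cu) the hereditary subalgebra generated by $(b-\frac12)_+\ne0$ contains a projection $q=vv^*$ with $v^*v=1$. Let $g_n(t)=\min(1,n(t-\frac12)_+)$. Then $g_n(b)q\to q$, and $t\ge\frac12g_n(t)^2$ for $t\ge0$, so $b\ge\frac12g_n(b)^2$. Hence $qbq\ge\frac12qg_n(b)^2q\to\frac12q$, so $qbq\ge\frac12q$ and $v^*bv=v^*qbqv\ge\frac12$. Then $y=v(v^*bv)^{-1/2}$ satisfies $y^*by=1$ and $\|y\|^2=\|y^*y\|=\|(v^*bv)^{-1}\|\le2$.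

**Step 3: the fibers are simple and purely infinite.** By (Cu) it suffices to find, for $a\in A(x)$ positive with $\|a\|=1$, some $y$ with $y^*ay=1$. The stages embed in $A(x)$, so choose a positive $a_n$ in the $n$-th stage with $\|a-a_n\|\le\frac14$; then $\|a_n\|\ge\frac34$. By (4), $\varphi_x(a_n)=(b,d)$ with $b\in\mathcal O_\infty$ and $d\in N(x)\cong\mathcal O_2$ positive and *both* of norm $\ge\frac34>\frac12$. This is what the cross terms were for. Step 2 in each summand gives $c$ in stage $n+1$ with $c^*\varphi_x(a_n)c=1$ and $\|c\|^2\le2$. In $A(x)$,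
$$\|c^*ac-1\|=\|c^*(a-a_n)c\|\le2\cdot\tfrac14<1,$$
so $c^*ac$ is positive and invertible, and $y=c(c^*ac)^{-1/2}$ satisfies $y^*ay=1$. As $A(x)\not\cong\mathbb C$, it is simple and purely infinite.

**Step 4: the fibers are $\mathcal O_\infty$.** Besides, $A(x)$ is unital, separable, nuclear and in $\mathcal N$. We have $K_*(\mathcal O_\infty\oplus N(x))=(\mathbb Z\oplus0,0)$, and $\varphi_x$ acts on it as the identity by (S) and because $K_*(N(x))=0$. So $K_*(A(x))=(\mathbb Z,0)$ with $[1]$ a generator, and $A(x)\cong\mathcal O_\infty$ by (KP), for every $x\in X$.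

**Step 5: the K-theory of $A$.** By (S), $b\mapsto(1\otimes s)b(1\otimes s)^*$ and $d\mapsto\kappa_1(s)d\kappa_1(s)^*$ are the identity on $K_*(C)$ and $K_*(N)$. The cross terms $(\mathrm{id}\otimes\lambda)\iota_0$ and $\kappa=\kappa''(\mathrm{id}\otimes\eta)$ factor through $C(X)\otimes\mathcal O_2$, whose K-theory is $0$, so they induce $0$. Hence $\varphi_*=\mathrm{id}$, and since $X$ is contractible, Lemma 7(ii) gives
$$K_*(A)\cong K_*(C)\oplus K_*(N)\cong(\mathbb Z,0)\oplus K_*(R),\qquad[1_A]\leftrightarrow(1,[1_R]).\tag{5}$$

**Proof of Theorem 1.** Take $R=\mathcal O_\infty$. By Steps 1 and 4, $A$ is a separable unital continuous field with all fibers $\mathcal O_\infty$. By (5), $K_0(A)\cong\mathbb Z^2$ and $K_1(A)=0$, while $K_0(C(X)\otimes\mathcal O_\infty)\cong K_0(\mathcal O_\infty)=\mathbb Z$ because $X$ is contractible. $\blacksquare$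

## Slices, and nontriviality over every set with interior

To detect nontriviality over small sets we restrict to the slices of Lemma 7(iv). A closed set $F\subseteq X$ with non-empty interior contains a basic open set $U_1\times\cdots\times U_k\times\mathbb D\times\cdots$ with $U_i\ne\emptyset$ relatively open in $\mathbb D$. Choosing $x_i\in U_i$ with $|x_i|<1$ gives a slice $K\subseteq F$, which is contractible. If a field is trivial over $F$, it is trivial over $K$. By Lemma 4,
$$A(K)=\varinjlim\big(C(K)\otimes\mathcal O_\infty\oplus N(K),\varphi_K\big),$$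
with $\varphi_K$ given by the restricted formulas. Its cross terms factor through $C(K)\otimes\mathcal O_2$, so, as in Step 5, $(\varphi_K)_*=\mathrm{id}$ on $K_*$.

### Prescribing the K-theory: Theorem 2(a)

**Step 1: which triples can occur.** If $A$ has all fibers $\mathcal O_\infty$, then $K_0(A)\to K_0(A(x))\cong\mathbb Z$ sends $[1_A]$ to a generator. So $K_0(A)=\mathbb Z[1_A]\oplus G_0$ with $G_0$ the kernel. The groups are countable because $A$ is separable.

**Step 2: all of them do.** Given $G_0,G_1$, choose $R$ by (R) with $K_*(R)=(G_0,G_1)$ and $[1_R]=0$. By (5), $A_R$ has invariant $(\mathbb Z\oplus G_0,(1,0),G_1)$.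

**Step 3: nontriviality over every $F$ with interior.** Let $(G_0,G_1)\ne(0,0)$, take $A=A_R$ as in Step 2, and suppose $A(F)\cong C(F)\otimes\mathcal O_\infty$ as $C(F)$-algebras for some closed $F$ with non-empty interior. Choose a slice $K\subseteq F$ and $x\in K$. Then $A(K)\cong C(K)\otimes\mathcal O_\infty$ as $C(K)$-algebras, and since $K$ is contractible, $K_*(A(K))\to K_*(A(x))$ is injective. But $(\varphi_K)_*=\mathrm{id}$ and $(\varphi_x)_*=\mathrm{id}$ identify this map with
$$K_*(C(K)\otimes\mathcal O_\infty)\oplus K_*(N(K))\to K_*(\mathcal O_\infty)\oplus K_*(N(x))=K_*(\mathcal O_\infty)\oplus0,$$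
whose kernel contains $K_*(N(K))\cong K_*(R)\ne0$. This is a contradiction.

**Step 4: uncountably many.** For non-empty sets $S$ of primes the groups $\bigoplus_{\ell\in S}\mathbb Z/\ell$ are pairwise non-isomorphic, non-zero and countable. Taking them as $G_1$ gives uncountably many such fields, distinguished by $K_1(A)$ and so pairwise non-isomorphic even as $C^*$-algebras. $\blacksquare$

### Arbitrary Kirchberg fibers: Theorem 2(b)

Let $R=\mathcal O_\infty$, $N=D\otimes\mathcal O_\infty$ and $A=A_R$. By Lemma 7(iv), $K_*(N(K))\cong(\mathbb Z,0)$ for every slice $K$.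

**Case 1: $B\cong\mathcal O_2$.** Take $A_B=N$. If $N(F)$ were trivial, so would be $N(K)$ for a slice $K\subseteq F$. But $K_0(N(K))\cong\mathbb Z$, while $K_0(C(K)\otimes\mathcal O_2)=0$.

**Case 2: $B\not\cong\mathcal O_2$.** Since nothing is assumed about $K_*(B)$, the role of $K_*$ is played by the functor $KK(B,\cdot)$.

**Step 1: $KK(B,B)\ne0$.** Otherwise $\mathrm{id}_B=0$ in $KK$, so $B$ is KK-equivalent to $0$ and hence to $\mathcal O_2$. The unit classes agree because both $K_0$-groups vanish, and (KP) would give $B\cong\mathcal O_2$.

**Step 2: the field.** Let $A_B=A\otimes B=\varinjlim\big((C\oplus N)\otimes B,\varphi\otimes\mathrm{id}_B\big)$. The algebras $C\otimes B$ and $N\otimes B$ are $C(X)$-subalgebras of algebras $C(X)\otimes L'$. By Lemma 3 they are continuous fields with fibers $\mathcal O_\infty\otimes B$ and $N(x)\otimes B$, and their restrictions to $K$ are $C(K)\otimes\mathcal O_\infty\otimes B$ and $N(K)\otimes B$. The maps $\varphi_x\otimes\mathrm{id}_B$ are injective. By Lemma 4, $A_B$ is a separable unital continuous field with fibers $A(x)\otimes B\cong\mathcal O_\infty\otimes B\cong B$,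 and $A_B(K)=A(K)\otimes B$.

**Step 3: what triviality would force.** Suppose $A_B(F)$ is trivial for some closed $F$ with non-empty interior. Choose a slice $K\subseteq F$ and $x\in K$. Then $A(K)\otimes B\cong C(K)\otimes B$ as $C(K)$-algebras, so, as $K$ is contractible, $\mathrm{ev}_x:A(K)\otimes B\to A(x)\otimes B$ is a homotopy equivalence and is injective on $KK(B,\cdot)$.

**Step 4: a subgroup killed by $\mathrm{ev}_x$.** Let $\psi:C(K)\otimes\mathcal O_\infty\oplus N(K)\to A(K)$ be the map from the first stage into the limit. It is an isomorphism on $K_*$ because $(\varphi_K)_*=\mathrm{id}$. Both algebras lie in $\mathcal N$, so $\psi$ is a KK-equivalence, and so is $\psi\otimes\mathrm{id}_B$. Hence $KK(B,N(K)\otimes B)$, a direct summand of $KK(B,\cdot)$ of the first stage, embeds in $KK(B,A(K)\otimes B)$. On it the map induced by $\mathrm{ev}_x$ factors through $KK(B,N(x)\otimes B)\cong KK(B,\mathcal O_2\otimes B)\cong KK(B,\mathcal O_2)=0$.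

**Step 5: the subgroup is not zero.** $N(K)\in\mathcal N$ has $K_*(N(K))\cong(\mathbb Z,0)$. A generator of $K_0(N(K))=KK(\mathbb C,N(K))$ induces an isomorphism $K_*(\mathbb C)\to K_*(N(K))$, so it is a KK-equivalence. Therefore $N(K)\otimes B$ is KK-equivalent to $B$, and $KK(B,N(K)\otimes B)\cong KK(B,B)\ne0$. Together with Step 4 this contradicts the injectivity in Step 3. $\blacksquare$

### Other base spaces: Theorem 2(c)

**Step 1: a retraction.** We want to pull back a field over the cube. Let $X\subseteq Y$ be a copy of the Hilbert cube. Each coordinate function $X\to[0,1]$ extends to $Y$ by Tietze's theorem; together the extensions give a retraction $\rho:Y\to X$.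

**Step 2: the pulled-back field.** Let $A_B$ be the field over $X$ from (b). The algebra $C(Y)\otimes A_B=C(Y,A_B)$ is a $C(Y\times X)$-algebra; let $\rho^*A_B$ be its restriction to the graph of $\rho$, regarded as a $C(Y)$-algebra through $y\mapsto(y,\rho(y))$. Evaluating first at $y$ and then at $\rho(y)$ shows that the fiber at $y$ is $A_B(\rho(y))\cong B$. For $a$ the image of a finite sum $\sum f_i\otimes a_i$,
$$\|a(y)\|=\Big\|\sum f_i(y)\,a_i(\rho(y))\Big\|.$$
This differs from $\big\|\big(\sum f_i(y_0)a_i\big)(\rho(y))\big\|$ by at most $\sum|f_i(y)-f_i(y_0)|\,\|a_i\|$, which is arbitrarily small near $y_0$, and the latter norm is continuous in $y$ because $A_B$ is a continuous field. So $y\mapsto\|a(y)\|$ is continuous at $y_0$. Such $a$ are dense, so by uniform approximation $\rho^*A_B$ is a continuous field; it is separable and unital.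

**Step 3: restriction to $X$.** Since $\rho|_X=\mathrm{id}$, $(\rho^*A_B)(X)$ is the restriction of $C(X)\otimes A_B$ to the diagonal. The multiplication map $f\otimes a\mapsto fa$ from $C(X)\otimes A_B$ onto $A_B$ kills functions vanishing on the diagonal and is the identity $A_B(x)\to A_B(x)$ on the fiber at $(x,x)$. Norms are suprema of fiber norms, so it induces an isomorphism $(\rho^*A_B)(X)\cong A_B$ of $C(X)$-algebras. If $\rho^*A_B\cong C(Y)\otimes B$ as $C(Y)$-algebras, then restriction to $X$ would give $A_B\cong C(X)\otimes B$ as $C(X)$-algebras, which contradicts (b) with $F=X$. $\blacksquare$
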